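\title{The Julia set of every Weierstrass $\wp$-function is connected}

\begin{abstract}
We prove that the Julia set of the Weierstrass elliptic function $\wp_\Omega$ is connected for every lattice $\Omega$; equivalently, every Fatou component of $\wp_\Omega$ is simply connected. To $\Omega$ we attach three lines through the origin, parallel to the sides of a lattice triangle without obtuse angle, and we show that no open half-plane with $0$ on its boundary meets the images of all three lines under $\wp_\Omega$. As a consequence, the property of lying in such a half-plane passes backward along orbits, whereas the image of a curve around a pole must surround all three critical values. The argument gives a criterion for the maps $\wp_\Omega+b$, which applies to all $b$ near $\Omega$ when $\Omega$ is not rectangular. Without such a condition on $b$ the Julia set can be disconnected.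
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\omega_1,\omega_2\in\mathbb{C}$ be linearly independent over $\mathbb{R}$, and let $\Omega=\langle\omega_1,\omega_2\rangle=\{m\omega_1+n\omega_2: m,n\in\mathbb{Z}\}$ be the lattice they generate. The Weierstrass elliptic function
\[
\wp_\Omega(z)=\frac{1}{z^2}+\sum_{\omega\in\Omega\setminus\{0\}}\left(\frac{1}{(z-\omega)^2}-\frac{1}{\omega^2}\right)
\]
is meromorphic on $\mathbb{C}$, periodic with respect to $\Omega$, and has a double pole at each lattice point. We iterate it, and more generally the maps $f=a\wp_\Omega+b$ with $a,b\in\mathbb{C}$, $a\neq0$, regarded as maps $\mathbb{C}\to\hat{\mathbb{C}}$. Since $f$ is not defined at $\infty$, an orbit stops when it reaches a pole: $f^n$ is defined at $z$ exactly when $z,f(z),\dots,f^{n-1}(z)$ are finite. The \emph{Fatou set} $F(f)$ consists of the points of $\hat{\mathbb{C}}$ that have a neighborhood on which all iterates $f^n$ are defined and form a normal family; the \emph{Julia set} is $J(f)=\hat{\mathbb{C}}\setminus F(f)$. A \emph{prepole} is a point $z$ with $f^n(z)=\infty$ for some $n\ge1$. The Julia set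 is the closure of the set of prepoles (Lemma~\ref{lem:prepoles}); it is a compact subset of $\hat{\mathbb{C}}$ that contains $\Omega$ and $\infty$.

The first topological question about $J(f)$ is whether it is connected, that is, whether a closed curve in the Fatou set can cut off a piece of the Julia set from $\infty$. It is known that $J(\wp_\Omega)$ is connected when $\Omega$ is a square lattice and when $\Omega$ is a triangular lattice. The conjecture that $J(\wp_\Omega)$ is connected for every lattice is posed in \cite{thesis}. We prove it.

\begin{theorem}\label{thm:main}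
For every lattice $\Omega$, the Julia set $J(\wp_\Omega)$ is connected. Equivalently, every component of the Fatou set $F(\wp_\Omega)$ is simply connected.
\end{theorem}

The dynamics depends on the size of the lattice as well as on its shape. The series gives the homogeneity relation $\wp_{k\Omega}(kz)=k^{-2}\wp_\Omega(z)$ for $k\ne0$, and so
\begin{equation}\label{eq:conj}
k\,(a\wp_\Omega+b)(w/k)=k^3a\,\wp_{k\Omega}(w)+kb .
\end{equation}
Conjugation by an affine map carries Julia set to Julia set. Taking $b=0$ and $k^3=1/a$, we see that Theorem~\ref{thm:main} concerns all the maps $a\wp_\Omega$, $a\neq0$. One might suspect that connectedness follows from soft properties of $\wp_\Omega$, such as evenness, periodicity and degree two. It does not, because $a\wp_\Omega+b$ shares these properties.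

\begin{proposition}\label{prop:disc}
For every lattice $\Omega$ and every $b\notin\Omega$, the set $J(a\wp_\Omega+b)$ is disconnected for all sufficiently small $a\neq0$. Consequently every lattice is similar to a lattice $\Omega'$ for which $J(\wp_{\Omega'}+b')$ is disconnected for some $b'$.
\end{proposition}

\begin{proof}
Let $\lambda$ be the least modulus of a nonzero lattice point. Choose $\delta\in(0,\lambda/2)$ and $r>0$ so small that the closed disc of radius $r$ about $b$ lies in $W=\{z\in\mathbb{C}:\operatorname{dist}(z,\Omega)>\delta\}$. By periodicity $\wp_\Omega$ is bounded on $W$, so for small $|a|$ the map $g=a\wp_\Omega+b$ satisfies $g(W)\subset B(b,r)\subset W$. All iterates $g^n$, $n\ge1$, are then defined and uniformly bounded on $W$, and $W\subset F(g)$. For $\delta<\rho<\lambda-\delta$ the circle $|z|=\rho$ lies in $W$, and it separates $0\in J(g)$ from $\infty\in J(g)$. For the last claim take $k^3=1/a$, $\Omega'=k\Omega$ and $b'=kb$ in \eqref{eq:conj}.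
\end{proof}

The condition $b\notin\Omega$ cannot be dropped: for $b\in\Omega$ the translation $z\mapsto z+b$ conjugates $a\wp_\Omega+b$ to $a\wp_\Omega$, to which Theorem~\ref{thm:main} applies.

The example suggests why the conjecture should hold. There, a curve around a pole lies in the Fatou set, and a disc free of poles contains the three finite critical values $ae_i+b$. The second feature is close to being forced by the first: the image of any curve around a pole surrounds all three critical values (Lemma~\ref{lem:critical}). For $\wp_\Omega$ itself the critical values satisfy $e_1+e_2+e_3=0$, so every convex set that contains them contains the pole $0$. A pole-free region holding $e_1,e_2,e_3$ must bend around $0$. The difficulty is to rule out such bending, since Fatou components have no reason to be convex. We do this by finding a class of convex sets that behaves well under pullback by $\wp_\Omega$, namely the open half-planes with $0$ on the boundary.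

Sections~\ref{sec:background} and~\ref{sec:poles} contain the background and three lemmas on compact sets around a pole. Section~\ref{sec:rect} carries out the main idea for rectangular lattices and curves that shrink under iteration. Section~\ref{sec:lines} reduces Theorem~\ref{thm:main} to a geometric statement about three arcs (Proposition~\ref{prop:arcs}, proved in Section~\ref{sec:arcs}) and a dynamical criterion for $\wp_\Omega+b$ (Theorem~\ref{thm:criterion}, proved in Sections~\ref{sec:metric} and~\ref{sec:proof}). The proof uses no classification of Fatou components. Section~\ref{sec:complements} contains two complements that are not used elsewhere.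

\section{Background}\label{sec:background}

\subsection*{The function $\wp$}
We use the following textbook facts about $\wp=\wp_\Omega$.
\begin{itemize}
\item[(W1)] $\wp$ is even and $\Omega$-periodic, so $\wp(2h-z)=\wp(z)$ for every $h\in\frac12\Omega$. Moreover $\wp(z)=z^{-2}+o(1)$ as $z\to0$.
\item[(W2)] $\wp$ induces a map $\mathbb{C}/\Omega\to\hat{\mathbb{C}}$ of degree $2$: it takes every value, and $\wp(z)=\wp(w)$ if and only if $w\equiv\pm z \pmod\Omega$.
\item[(W3)] The zeros of $\wp'$ are simple and form the set $\frac12\Omega\setminus\Omega$ of half-periods, which consists of three classes modulo $\Omega$. The corresponding critical values $e_1,e_2,e_3$ are distinct, and $e_1+e_2+e_3=0$. By (W2), $\wp^{-1}(e_i)$ is a single class of half-periods.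
\item[(W4)] $\wp:\mathbb{C}\setminus\frac12\Omega\to\mathbb{C}\setminus\{e_1,e_2,e_3\}$ is a covering map. Indeed, the maps $z\mapsto\pm z+\omega$, $\omega\in\Omega$, form a group that acts freely and properly discontinuously on $\mathbb{C}\setminus\frac12\Omega$, and by (W2) its orbits are the fibers of $\wp$.
\end{itemize}
For $\operatorname{Im}\tau>0$ we write $\wp_\tau=\wp_{\langle1,\tau\rangle}$.

\subsection*{Normal families}
A family of meromorphic functions on an open set is \emph{normal} if every sequence in it has a subsequence that converges locally uniformly in the spherical metric. By Montel's theorem, a family that omits three fixed values of $\hat{\mathbb{C}}$ is normal. On a domain, a spherical limit of holomorphic functions is holomorphic or identically $\infty$. Hurwitz's theorem says: if $h_j\to h$ locally uniformly on a domain, $h$ is holomorphic and nonconstant, and $N$ is a neighborhood of $z_0$, then $h(z_0)\in h_j(N)$ for all large $j$. In particular a limit of zero-free functions is zero-free or identically zero.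

\begin{lemma}\label{lem:prepoles}
Let $f=a\wp_\Omega+b$ with $a\neq0$, and put $F=F(f)$, $J=J(f)$.
\begin{itemize}
\item[(a)] Every open subset of $\mathbb{C}$ that contains no prepole lies in $F$.
\item[(b)] $J$ is the closure in $\hat{\mathbb{C}}$ of the set of prepoles, and $\Omega\cup\{\infty\}\subset J$.
\item[(c)] $f(F)\subset F\subset\mathbb{C}\setminus\Omega$ and $f^{-1}(F)\subset F$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If the open set $V\subset\mathbb{C}$ contains no prepole, then by induction every $f^n$, $n\ge0$, is defined and finite on $V$. Since $f^{n+1}$ is finite, $f^n(V)\subset\mathbb{C}\setminus\Omega$, and Montel's theorem applies.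

(b) At a prepole and at $\infty$ some iterate is undefined, so these points lie in the closed set $J$. The points of $\Omega$ are prepoles and accumulate at $\infty$. Hence the complement of the closure of the prepoles is an open subset of $\mathbb{C}$ without prepoles, and it lies in $F$ by (a).

(c) By (b), $F\subset\mathbb{C}\setminus\Omega$. The sets $f(F)$ and $f^{-1}(F)$ are open subsets of $\mathbb{C}$. A point $z$ with $f(z)$ finite is a prepole if and only if $f(z)$ is one, so neither set contains a prepole, and (a) applies.
\end{proof}

Thus all iterates are holomorphic on $F$ with values in $F$, and $f$ maps each component of $F$ (each \emph{Fatou component}) into a component of $F$. The two formulations of Theorem~\ref{thm:main} are equivalent by a standard fact of plane topology: a nonempty compact subset of $\hat{\mathbb{C}}$ is connected if and only if every component of its complement is simply connected.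

\subsection*{Filled sets}
For compact $X\subset\mathbb{C}$ let $K(X)$ be the complement in $\mathbb{C}$ of the unbounded component of $\mathbb{C}\setminus X$. This is the precise meaning of ``the points that $X$ surrounds, together with $X$''. Each component of $\mathbb{C}\setminus X$ is open and has nonempty boundary contained in $X$. This gives the following.
\begin{itemize}
\item[(K1)] $K(X)$ is compact, $\partial K(X)\subset X$, and $K(X)\setminus X$, the union of the bounded components of $\mathbb{C}\setminus X$, is open.
\item[(K2)] If $X$ is connected, so is $K(X)$, because $X\cup G$ is connected for each bounded component $G$.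
\item[(K3)] A connected unbounded set that misses $X$ misses $K(X)$. In particular, if $X$ lies in an open half-plane $H$, then $K(X)\subset H$.
\end{itemize}

A \emph{central half-plane} is an open half-plane with $0$ on its boundary, that is, a set $\{w:\operatorname{Re}(\bar uw)>0\}$ with $|u|=1$. A connected set that misses a line through $0$ lies in a central half-plane.

\section{Compact sets around a pole}\label{sec:poles}

In this section $f=\wp_\Omega+b$ with $b\in\mathbb{C}$ arbitrary, and $c_i=e_i+b$ are the finite critical values of $f$. We ask what a map does to the region that a compact set surrounds. If there is no pole in that region, filling is respected.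

\begin{lemma}\label{lem:fill}
If $X\subset\mathbb{C}$ is compact and $h$ is holomorphic near $K(X)$, then $h(K(X))\subset K(h(X))$.
\end{lemma}

\begin{proof}
Let $O$ be the unbounded component of $\mathbb{C}\setminus h(X)$. The set $h(K(X))\cap O$ is closed in $O$, since $h(K(X))$ is compact. It is also open. Let $w=h(z)\in O$ with $z\in K(X)$. Then $z\notin X$, so $z$ lies in a bounded component $G$ of $\mathbb{C}\setminus X$. If $h$ were constant on $G$, then $w\in h(\partial G)\subset h(X)$, which is false. So $h(G)\subset h(K(X))$ is a neighborhood of $w$. Since $O$ is connected, $h(K(X))\cap O$ is empty or equal to $O$, and the second case is impossible because $O$ is unbounded.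
\end{proof}

Now let the region contain a pole. A small circle about a pole is mapped close to a large circle, traversed twice, which surrounds $c_1,c_2,c_3$. The next lemma says that this persists for every compact set around a pole. The reason is symmetry: $f$ is invariant under the point reflections in poles and in half-periods, and two different point reflections generate a translation.

\begin{lemma}\label{lem:critical}
Let $\beta\subset\mathbb{C}\setminus\Omega$ be compact. If $K(\beta)\cap\Omega\neq\emptyset$, then $c_1,c_2,c_3\in K(f(\beta))$.
\end{lemma}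

\begin{proof}
Let $\omega\in K(\beta)\cap\Omega$ and $O=\hat{\mathbb{C}}\setminus K(f(\beta))$. The set $O$ is the unbounded component of $\mathbb{C}\setminus f(\beta)$ together with $\infty$; it is open and connected. Let $A$ be the component of the open set $f^{-1}(O)\subset\mathbb{C}$ that contains $\omega$.

We claim that $f(A)=O$. The set $f(A)$ is open, so it suffices to show that it is closed in $O$. Let $a_n\in A$ with $f(a_n)\to w\in O$. Write $a_n=a_n'+\omega_n$ with $\omega_n\in\Omega$ and $a_n'$ in a closed period parallelogram, and pass to a subsequence with $a_n'\to a'$. Then $f(a')=w$. Choose a disc $B\subset f^{-1}(O)$ about $a'$ and an index $n$ with $a_n'\in B$. The disc $B+\omega_n$ lies in $f^{-1}(O)$ by periodicity and contains $a_n\in A$, so it lies in $A$. Hence $a'+\omega_n\in A$ and $w\in f(A)$.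

Suppose that $c_i\in O$. Then there is $h\in A$ with $f(h)=c_i$, and $h\in\frac12\Omega\setminus\Omega$ by (W3). By (W1) the reflections $z\mapsto2h-z$ and $z\mapsto2\omega-z$ preserve $f$, so they permute the components of $f^{-1}(O)$. Each of them fixes a point of $A$, so each maps $A$ onto $A$. Their composition is the translation by $2(h-\omega)\neq0$, and therefore $A$ is unbounded. But $A$ is connected and misses $\beta$, since $f(\beta)\cap O=\emptyset$. By (K3), $\omega\notin K(\beta)$, a contradiction.
\end{proof}

The reflection in the pole also prevents injectivity.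

\begin{lemma}\label{lem:sym}
If $X\subset\mathbb{C}$ is compact and connected and $\omega\in K(X)\setminus X$, then $X\cap(2\omega-X)\neq\emptyset$. In particular, if $X\subset\mathbb{C}\setminus\Omega$ is compact and connected and $K(X)\cap\Omega\neq\emptyset$, then $f$ is not injective on $X$.
\end{lemma}

\begin{proof}
Let $X'=2\omega-X$ and suppose that $X\cap X'=\emptyset$. The sets $X$ and $X'$ have the same minimal distance $\rho>0$ and the same maximal distance $r$ from $\omega$. A point of $X'$ at distance $r$ is not in $X$, and the ray from it pointing away from $\omega$ misses $X$; so this point lies in the unbounded component of $\mathbb{C}\setminus X$. A point $x'\in X'$ at distance $\rho$ is not in $X$, and the segment $[\omega,x']$ misses $X$; so $x'$ lies in the component containing $\omega$, which is bounded. This is impossible, because $X'$ is connected and misses $X$.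

For the last claim let $\omega\in K(X)\cap\Omega$, and choose $z\in X$ with $z'=2\omega-z\in X$. Then $f(z)=f(z')$ by (W1), and $z\neq z'$ because $z\ne\omega$.
\end{proof}

\section{Rectangular lattices: the idea in the simplest case}\label{sec:rect}

A lattice is \emph{rectangular} if it has a pair of orthogonal generators. For $\langle X,iY\rangle$ the signs of $\wp$ can be found by hand. The following lemma drives the model case, and it will supply the boundary values in Section~\ref{sec:arcs}.

\begin{lemma}\label{lem:rect}
Let $X,Y>0$, $\wp=\wp_{\langle X,iY\rangle}$ and $Q=\{x+iy:0<x<\frac X2,\ 0<y<\frac Y2\}$. Then $\wp>0$ on $(0,\frac X2]$, $\wp<0$ on $i(0,\frac Y2]$, and $\operatorname{Im}\wp<0$ on $Q$.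
\end{lemma}

\begin{proof}
The lattice is invariant under conjugation, so $\wp(\bar z)=\overline{\wp(z)}$. On the four sides of $Q$ we have $\bar z=z$, $\bar z=X-z$, $\bar z=z-iY$ and $\bar z=-z$, so $\wp(\bar z)=\wp(z)$ by (W1), and $\wp$ is real on $\partial Q\setminus\{0\}$. Run along $\partial Q$ from $0$ through $\frac X2$, $\frac{X+iY}2$, $\frac{iY}2$ back to $0$. By (W3), $\wp'\neq0$ on the open sides, so $\wp$ is strictly monotone on each side. At a corner $p\neq0$ we have $\wp(z)-\wp(p)=\mu(z-p)^2+O(|z-p|^3)$ with $\mu\neq0$. Since $(z-p)^2$ is positive on the horizontal side and negative on the vertical side, $\wp-\wp(p)$ changes sign at $p$, and the direction of monotonicity is kept. By (W1), $\wp$ starts at $+\infty$ and ends at $-\infty$, so it decreases strictly along the whole path. The three corner values decrease and have sum $0$, so $\wp(\frac X2)>0>\wp(\frac{iY}2)$. This gives the first two claims.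

Every real value is taken at some $p\in\partial Q\setminus\{0\}$, hence by (W2) only at points congruent to $\pm p$. These lie on the lines $\operatorname{Re}z\in\frac X2\mathbb{Z}$ or $\operatorname{Im}z\in\frac Y2\mathbb{Z}$, which miss $Q$. So $\operatorname{Im}\wp$ has no zero on $Q$ and has constant sign. The sign is negative, because $\wp((1+i)\varepsilon)=-\frac{i}{2\varepsilon^2}+o(1)$ as $\varepsilon\to0^+$.
\end{proof}

Let $\Omega=\langle X,iY\rangle$ and $f=\wp_\Omega$. By the lemma, evenness and periodicity, $f$ maps $\mathbb{R}\setminus\Omega$ into $(0,\infty)$ and $i\mathbb{R}\setminus\Omega$ into $(-\infty,0)$. For a set $Z\subset\mathbb{C}\setminus\Omega$ this gives: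
\begin{align*}
f(Z)\subset\{\operatorname{Re}w>0\}&\implies Z\cap i\mathbb{R}=\emptyset,\\
f(Z)\subset\{\operatorname{Re}w<0\}&\implies Z\cap\mathbb{R}=\emptyset,\\
f(Z)\subset\{\operatorname{Im}w>0\}\text{ or }f(Z)\subset\{\operatorname{Im}w<0\}&\implies Z\cap(\mathbb{R}\cup i\mathbb{R})=\emptyset.
\end{align*}
So if $Z$ is connected and $f(Z)$ lies in the right, left, upper or lower half-plane, then $Z$ also lies in one of these four half-planes.

Suppose now that a closed curve $\beta\subset F(f)$ surrounds a pole, and that its images $\beta_n=f^n(\beta)$ shrink to a point: $f^n\to a\in\mathbb{C}$ uniformly on $\beta$, as happens in the basin of an attracting fixed point. We derive a contradiction. First, $a\neq0$: if $\beta_n$ is close to the pole $0$, then $\beta_{n+1}$ is close to $\infty$. The two axes meet only at $0$, so a small disc about $a$ misses one of them, and some $\beta_N$ with $N\ge1$ lies in one of the four half-planes. Pulling back $N-1$ times, we find that $\beta_1$ lies in one of them, say $H$, and $K(\beta_1)\subset H$ by (K3). But Lemma~\ref{lem:critical} puts the critical values $\wp(\frac X2)>0$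 and $\wp(\frac{iY}2)<0$ into $K(\beta_1)$, and none of the four half-planes contains both a positive and a negative number.

Two things are special here. First, the lattice: we used two lines whose images lie on opposite rays. Second, the dynamics: the curves $\beta_n$ need not shrink. The next two sections remove the first restriction, and Sections~\ref{sec:metric} and~\ref{sec:proof} remove the second.

\section{Three lines and the half-plane principle}\label{sec:lines}

For a lattice vector $v$ we have $\wp(sv)=s^{-2}v^{-2}+o(1)$ as $s\to0$, so the image of the line $\mathbb{R}v$ goes to $\infty$ in the direction $v^{-2}$. The directions $v^{-2}$ and $v'^{-2}$ are opposite only if $v\perp v'$; otherwise some central half-plane contains both and meets the images of both lines. So in general two lines do not suffice. Take three lines parallel to the sides $1,\tau,\tau-1$ of the triangle with vertices $0,1,\tau$, and let $A,B,C$ be its angles at $0,1,\tau$. The sides have arguments $0$, $A$ and $\pi-B=A+C$, so the inverse squares have arguments $0$, $-2A$, $-2A-2C$. They cut the circle of directions into arcs of lengths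 $2A$, $2C$, $2B$. Three directions lie in a central half-plane if and only if one of these arcs is longer than $\pi$, that is, if and only if the triangle has an obtuse angle. We are thus led to the set of $\tau$ for which no angle is obtuse:
\[
D=\{\tau:\operatorname{Im}\tau>0,\ 0\le\operatorname{Re}\tau\le1,\ |\tau-\tfrac12|\ge\tfrac12\}.
\]
Here $\operatorname{Re}\tau\ge0$, $\operatorname{Re}\tau\le1$ and, by Thales' theorem, $|\tau-\frac12|\ge\frac12$ express $A,B,C\le\frac\pi2$; see Figure~\ref{fig:D}. We write $\partial D=D\setminus\operatorname{int}D$ for the union of the two vertical sides and the semicircular arc.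

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3]
\fill[gray!15] (0,0) arc (180:0:0.5) -- (1,1.3) -- (0,1.3) -- cycle;
\draw[thick] (0,1.3) -- (0,0) arc (180:0:0.5) -- (1,1.3);
\draw[gray] (-0.25,0) -- (1.25,0);
\draw[->] (0,0) -- (1,0) node[midway,below] {$v_1$};
\draw[->] (0,0) -- (0.35,0.95) node[pos=0.75,left] {$v_2$};
\draw[->] (1,0) -- (0.35,0.95) node[pos=0.7,right] {$v_3$};
\node[below left] at (0,0) {$0$};
\node[below right] at (1,0) {$1$};
\node[above] at (0.35,0.95) {$\tau$};
\node at (0.8,1.15) {$D$};
\end{tikzpicture}
\caption{The shaded region $D$, which extends upward to $\infty$, is the set of $\tau$ for which the triangle $0,1,\tau$ has no obtuse angle. On its boundary the triangle has a right angle and the lattice $\langle1,\tau\rangle$ is rectangular. The sides $v_1=1$, $v_2=\tau$, $v_3=\tau-1$ give the directions of the three lines $L_1,L_2,L_3$ through $0$.}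
\label{fig:D}
\end{figure}

Every lattice has the form $k\langle1,\tau\rangle$ with $\tau\in D$. Indeed, the standard reduction gives $\operatorname{Im}\tau>0$, $|\tau|\ge1$, $|\operatorname{Re}\tau|\le\frac12$. The condition $|\tau-\frac12|\ge\frac12$ is equivalent to $|\tau|^2\ge\operatorname{Re}\tau$, so $\tau\in D$ if $\operatorname{Re}\tau\ge0$. If $\operatorname{Re}\tau<0$, replace $\tau$ by $\tau+1$; then $|\tau+1|^2-\operatorname{Re}(\tau+1)=|\tau|^2+\operatorname{Re}\tau\ge0$.

Fix such $k$ and $\tau$ for $\Omega$, and put
\[
v_1=k,\quad v_2=k\tau,\quad v_3=k(\tau-1),\qquad L_i=\mathbb{R}v_i,\qquad\alpha_i=\wp_\Omega(L_i\setminus\Omega).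
\]
Each $v_i$ belongs to a basis of $\Omega$, so $L_i\cap\Omega=\mathbb{Z}v_i$, and by (W1)
\[
\alpha_i=\{\wp_\Omega(sv_i):0<s\le\tfrac12\}.
\]
The points $v_1/2,v_2/2,v_3/2$ represent the three classes of half-periods. We number the critical values so that $e_i=\wp_\Omega(v_i/2)$. Thus $\alpha_i$ is an arc from $\infty$ to $e_i$. At the ends $\infty$ the three arcs do not fit into a central half-plane by the choice of $D$, and at the ends $e_i$ they do not because $e_1+e_2+e_3=0$. The geometric core of the paper is that the same holds for any three points on the arcs.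

\begin{proposition}\label{prop:arcs}
No central half-plane meets all three of $\alpha_1,\alpha_2,\alpha_3$.
\end{proposition}

\begin{example}\label{ex:tri}
Let $\Omega=\langle1,\zeta\rangle$ with $\zeta=e^{i\pi/3}$, the triangular lattice. Then $v_2=\zeta$, $v_3=\zeta-1=\zeta^2$ and $\zeta\Omega=\Omega$, so $\wp(\zeta z)=\zeta^{-2}\wp(z)$, $\alpha_2=\zeta^{-2}\alpha_1$ and $\alpha_3=\zeta^{-4}\alpha_1$. Since $\bar\zeta=1-\zeta$, the function $\wp$ is real on $\mathbb{R}$. The point $z_0=(1+\zeta)/3$ satisfies $\zeta^2z_0=z_0-1$, so $\wp(z_0)=\zeta^{-4}\wp(z_0)=0$. By (W2) the zeros of $\wp$ are the points congruent to $\pm z_0$, and none of them is real. Hence $\alpha_1\subset(0,\infty)$, and the arcs lie on three rays at angles $2\pi/3$.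
\end{example}

The dynamical part of the proof works for $\wp_\Omega+b$ and uses only the conclusion of Proposition~\ref{prop:arcs}.

\begin{theorem}\label{thm:criterion}
Let $b\in\mathbb{C}$ satisfy
\begin{equation}\label{eq:H}
\text{no central half-plane meets all three sets }\alpha_1+b,\ \alpha_2+b,\ \alpha_3+b.\tag{H}
\end{equation}
Then $J(\wp_\Omega+b)$ is connected.
\end{theorem}

Theorem~\ref{thm:main} is the case $b=0$, where \eqref{eq:H} is Proposition~\ref{prop:arcs}. Hypothesis \eqref{eq:H} has two consequences for $f=\wp_\Omega+b$. Since $c_i=e_i+b\in\alpha_i+b$,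
\begin{equation}\label{eq:crit}
\text{no central half-plane contains }c_1,c_2,c_3.
\end{equation}
The second consequence is the general form of the pullback in Section~\ref{sec:rect}.

\begin{proposition}[Half-plane principle]\label{prop:halfplane}
Let $f=\wp_\Omega+b$ satisfy \eqref{eq:H}, and let $X\subset\mathbb{C}$ be connected with $f^n(X)\subset\mathbb{C}$ for all $n\ge0$. If $f^N(X)\cap L_i=\emptyset$ for some $N\ge0$ and some $i$, then $X$ lies in a central half-plane.
\end{proposition}

\begin{proof}
All sets $f^n(X)$ are connected and miss $\Omega$. The set $f^N(X)$ misses $L_i$, so it lies in a central half-plane. Suppose that $f^{j+1}(X)$ lies in a central half-plane $H$ for some $j\ge0$. By \eqref{eq:H} there is $l$ with $(\alpha_l+b)\cap H=\emptyset$. A point of $f^j(X)\cap L_l$ is not in $\Omega$, so it would be mapped into $(\alpha_l+b)\cap H$. Hence $f^j(X)$ misses $L_l$ and lies in a central half-plane. Descending from $j=N-1$ to $j=0$ gives the claim.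
\end{proof}

\section{The three arcs}\label{sec:arcs}

We prove Proposition~\ref{prop:arcs}. For $\tau\in\operatorname{int}D$ we will show that points $w_i\in\alpha_i$ always follow each other clockwise, each at an angle less than $\pi$ from the previous one. This suffices.

\begin{lemma}\label{lem:cyclic}
Let $w_1,w_2,w_3\neq0$ satisfy $\operatorname{Im}(w_1/w_2)>0$, $\operatorname{Im}(w_2/w_3)>0$, $\operatorname{Im}(w_3/w_1)>0$. Then $w_1,w_2,w_3$ do not lie in the closure of a central half-plane.
\end{lemma}

\begin{proof}
Otherwise they have arguments $\theta_i$ in a closed interval of length $\pi$. From $|\theta_1-\theta_2|\le\pi$ and $\sin(\theta_1-\theta_2)>0$ we get $\theta_1>\theta_2$. The other two inequalities give $\theta_2>\theta_3$ and $\theta_3>\theta_1$, which is absurd.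
\end{proof}

For a fixed lattice we have no direct control of the argument of $\wp$ along a line. The way out is to fix the parameters $s,t$ on the lines and vary the lattice. The ratio $\wp_\tau(s)/\wp_\tau(t\tau)$ depends holomorphically on $\tau$; on $\partial D$ the lattice is rectangular and Lemma~\ref{lem:rect} applies; and at the three cusps $\wp$ degenerates to a trigonometric function. The minimum principle then does the rest, once we know that the denominator has no zero in $D$. A symmetry of order three reduces the three inequalities to one.

\subsection*{The symmetry of $D$}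
Let $\kappa(\tau)=1-1/\tau$; it preserves the upper half-plane. For $\tau\in D$,
\begin{equation}\label{eq:re}
\operatorname{Re}\frac1\tau=\frac{\operatorname{Re}\tau}{|\tau|^2}\in[0,1],\qquad\operatorname{Re}\frac1{1-\tau}=\frac{1-\operatorname{Re}\tau}{|1-\tau|^2}\in[0,1],
\end{equation}
because $|\tau-\frac12|\ge\frac12$ is equivalent both to $|\tau|^2\ge\operatorname{Re}\tau$ and to $|1-\tau|^2\ge1-\operatorname{Re}\tau$. Since $\operatorname{Re}\kappa(\tau)=1-\operatorname{Re}\frac1\tau\in[0,1]$ and $\operatorname{Re}\frac1{\kappa(\tau)}=1-\operatorname{Re}\frac1{1-\tau}\le1$, we have $\kappa(D)\subset D$, and $\kappa(\operatorname{int}D)\subset\operatorname{int}D$ because $\kappa$ is open. Put $\kappa=\kappa(\tau)$ and $\kappa'=\kappa(\kappa(\tau))=\frac1{1-\tau}$. Then $\tau\kappa=\tau-1$ and $(\tau-1)\kappa'=-1$, so $\langle1,\tau\rangle=\tau\langle1,\kappa\rangle=(\tau-1)\langle1,\kappa'\rangle$. Homogeneity and evenness give, for $0<s\le\frac12$,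
\begin{equation}\label{eq:rotate}
\begin{aligned}
\wp_\tau(s\tau)&=\tau^{-2}\wp_\kappa(s),&\qquad\wp_\tau(s(\tau-1))&=\tau^{-2}\wp_\kappa(s\kappa),\\
\wp_\tau(s(\tau-1))&=(\tau-1)^{-2}\wp_{\kappa'}(s),&\qquad\wp_\tau(s)&=(\tau-1)^{-2}\wp_{\kappa'}(s\kappa').
\end{aligned}
\end{equation}

\subsection*{Degeneration}
The series for $\wp_\tau$ converges absolutely, so we may sum over the rows $\{m+n\tau:m\in\mathbb{Z}\}$. With $\sum_{m\in\mathbb{Z}}(z+m)^{-2}=\pi^2/\sin^2\pi z$ and $\sum_{m\ge1}m^{-2}=\pi^2/6$ this yields
\begin{equation}\label{eq:rows}
\wp_\tau(z)=\frac{\pi^2}{\sin^2\pi z}-\frac{\pi^2}3+\pi^2\sum_{n\neq0}\left(\frac1{\sin^2\pi(z+n\tau)}-\frac1{\sin^2\pi n\tau}\right).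
\end{equation}
Let $y=\operatorname{Im}\tau$, and recall $|\sin(\xi+i\eta)|^2=\sin^2\xi+\sinh^2\eta$. For real $z=s$ the last term of \eqref{eq:rows} is at most $4\pi^2\sum_{n\ge1}\sinh^{-2}(\pi ny)$ in modulus. For $z=x+t\tau$ with $x$ real and $0<t<1$,
\[
\Bigl|\wp_\tau(z)+\frac{\pi^2}3\Bigr|\le\pi^2\sum_{n\in\mathbb{Z}}\sinh^{-2}(\pi|n+t|y)+2\pi^2\sum_{n\ge1}\sinh^{-2}(\pi ny).
\]
All terms decrease to $0$ as $y\to\infty$. Hence, as $\operatorname{Im}\tau\to\infty$, uniformly in $\operatorname{Re}\tau$:
\begin{itemize}
\item[(L1)] $\wp_\tau(s)\to\pi^2(\sin^{-2}\pi s-\frac13)>0$ for fixed $s\in(0,\frac12]$;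
\item[(L2)] $\wp_\tau(x+t\tau)\to-\pi^2/3$ for fixed $x\in\mathbb{R}$, $t\in(0,1)$.
\end{itemize}
The first bound also shows that $\wp_\tau(s)$ is holomorphic in $\tau$ on the upper half-plane and jointly continuous in $\tau$ and $s\in(0,\frac12]$. By \eqref{eq:rotate} the same holds for $\wp_\tau(s\tau)$.

The closure of $D$ in $\hat{\mathbb{C}}$ is $D\cup\{\infty,0,1\}$. The cusps $0$ and $1$ are moved to $\infty$ as follows. If $\tau\to0$ in $D$, put $\sigma=-1/\tau$; then $\sigma\langle1,\tau\rangle=\langle1,\sigma\rangle$ and
\begin{equation}\label{eq:cusp0}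
\wp_\tau(s)=\sigma^2\wp_\sigma(s\sigma),\qquad\wp_\tau(t\tau)=\sigma^2\wp_\sigma(t).
\end{equation}
If $\tau\to1$ in $D$, put $\sigma=\frac1{1-\tau}$; then $\tau\sigma=\sigma-1$, so again $\sigma\langle1,\tau\rangle=\langle1,\sigma\rangle$, and
\begin{equation}\label{eq:cusp1}
\wp_\tau(s)=\sigma^2\wp_\sigma(s\sigma),\qquad\wp_\tau(t\tau)=\sigma^2\wp_\sigma(t\sigma-t).
\end{equation}
In both cases $|\sigma|\to\infty$ and $|\operatorname{Re}\sigma|\le1$ by \eqref{eq:re}, so $\operatorname{Im}\sigma\to\infty$ and $\sigma^2/|\sigma|^2\to-1$.

\subsection*{The arc}
A point of $D$ with $|\tau-\frac12|=\frac12$ is $\tau=e^{i\theta}\cos\theta$ with $0<\theta<\frac\pi2$, and then $1-\tau=e^{i(\theta-\pi/2)}\sin\theta$. With $\rho=e^{i(\theta-\pi/2)}$, $X=\sin\theta$, $Y=\cos\theta$,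
\begin{equation}\label{eq:arc}
1-\tau=\rho X,\qquad\tau=\rho\,iY,\qquad1=\rho(X+iY),\qquad\langle1,\tau\rangle=\rho\langle X,iY\rangle.
\end{equation}

\subsection*{The two estimates}

\begin{lemma}\label{lem:nonneg}
If $\tau\in D$ and $0<s<\frac12$, then $\wp_\tau(s)\notin(-\infty,0]$.
\end{lemma}

\begin{proof}
Fix $s$ and put $N(\tau)=\wp_\tau(s)$ and $E=\{\tau\in D:N(\tau)\in(-\infty,0]\}$.

\emph{$E$ misses $\partial D$.} If $\operatorname{Re}\tau\in\{0,1\}$, the lattice is $\langle1,i\operatorname{Im}\tau\rangle$ and $N>0$ by Lemma~\ref{lem:rect}. On the arc, \eqref{eq:arc} gives $N=\rho^{-2}\wp_{\langle X,iY\rangle}(s(X+iY))$. Here $\rho^{-2}=e^{i(\pi-2\theta)}$, and $s(X+iY)\in Q$, so the second factor is nonzero with argument in $(-\pi,0)$. Thus $N\ne0$ has an argument in $(-2\theta,\pi-2\theta)\subset(-\pi,\pi)$.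

\emph{$E$ misses a neighborhood of each cusp.} At $\infty$, $N$ tends to a positive number by (L1). At $0$ and $1$, $N=\sigma^2\wp_\sigma(s\sigma)$ with $\wp_\sigma(s\sigma)\to-\pi^2/3$ by (L2), so $|N|\to\infty$ and $N/|N|\to1$. In particular $N$ is nonconstant.

So $E$, which is closed in $D$, is a compact subset of $\operatorname{int}D$. If $E\neq\emptyset$, the real function $N|_E$ attains its minimum at some $\tau_0\in E$. By the open mapping theorem, $N(\operatorname{int}D)$ contains $N(\tau_0)-\eta$ for small $\eta>0$, which contradicts minimality.
\end{proof}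

\begin{remark}\label{rem:square}
The value $s=\frac12$ must be excluded. For a square lattice $\langle X,iX\rangle$ we have $\wp(iz)=-\wp(z)$ by homogeneity, and $h=\frac{X+iX}2$ satisfies $ih=h-X$; so $\wp(h)=-\wp(h)=0$. By \eqref{eq:arc} with $\theta=\frac\pi4$, this gives $\wp_\tau(\frac12)=0$ at $\tau=\frac{1+i}2\in\partial D$.
\end{remark}

\begin{lemma}\label{lem:ratio}
If $\tau\in\operatorname{int}D$ and $s,t\in(0,\frac12)$, then $\wp_\tau(t\tau)\ne0$ and $\operatorname{Im}\dfrac{\wp_\tau(s)}{\wp_\tau(t\tau)}>0$.
\end{lemma}

\begin{proof}
By \eqref{eq:rotate}, $\kappa(D)\subset D$ and Lemma~\ref{lem:nonneg}, $\wp_\tau(t\tau)=\tau^{-2}\wp_{\kappa(\tau)}(t)\neq0$ on $D$. So $R(\tau)=\wp_\tau(s)/\wp_\tau(t\tau)$ is continuous on $D$ and holomorphic on $\operatorname{int}D$. Lemma~\ref{lem:rect} gives its behavior on $\partial D$.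
\begin{itemize}
\item For $\tau=iY$ the numerator is positive and the denominator $\wp_{\langle1,iY\rangle}(itY)$ is negative, so $\operatorname{Im}R=0$.
\item For $\tau=1+iY$ the numerator is positive and the denominator $\wp_{\langle1,iY\rangle}(t+itY)$ has negative imaginary part, so $\operatorname{Im}R>0$.
\item On the arc the factors $\rho^{-2}$ cancel, and $R=\wp_{\langle X,iY\rangle}(s(X+iY))/\wp_{\langle X,iY\rangle}(itY)$. The numerator has negative imaginary part and the denominator is negative, so $\operatorname{Im}R>0$.
\end{itemize}
At the cusps $R$ has real limits: $-3(\sin^{-2}\pi s-\frac13)$ at $\infty$ by (L1) and (L2); $-\frac13/(\sin^{-2}\pi t-\frac13)$ at $0$ by \eqref{eq:cusp0}; and $1$ at $1$ by \eqref{eq:cusp1}, where (L2) applies to both terms. So $\operatorname{Im}R$ extends continuously to the compact set $D\cup\{\infty,0,1\}$, is harmonic on the domain $\operatorname{int}D$, and is nonnegative and not identically zero on the boundary. If it attained its minimum in $\operatorname{int}D$, it would be constant; but it takes both the value $0$ and positive values. So the minimum, which is $0$, is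 attained only on the boundary.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:arcs}]
Passing from $\langle1,\tau\rangle$ to $k\langle1,\tau\rangle$ multiplies all $\alpha_i$ by $k^{-2}$, which permutes the central half-planes. So let $k=1$.

Let $\tau\in\partial D$. Two of the $v_i$ are orthogonal generators: $v_1,v_2$ if $\operatorname{Re}\tau=0$; $v_1,v_3$ if $\operatorname{Re}\tau=1$; and $v_2,v_3$ on the arc, by \eqref{eq:arc}. By Lemma~\ref{lem:rect} and homogeneity the corresponding arcs lie on opposite open rays from $0$, and a central half-plane cannot contain both $w$ and a negative multiple of $w$.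

Let $\tau\in\operatorname{int}D$, and suppose that a central half-plane $H$ meets all three arcs. Since $H$ is open, there are $s_i\in(0,\frac12)$ with $w_i=\wp_\tau(s_iv_i)\in H$. By \eqref{eq:rotate},
\begin{equation}\label{eq:ratios}
\frac{w_1}{w_2}=\frac{\wp_\tau(s_1)}{\wp_\tau(s_2\tau)},\qquad\frac{w_2}{w_3}=\frac{\wp_\kappa(s_2)}{\wp_\kappa(s_3\kappa)},\qquad\frac{w_3}{w_1}=\frac{\wp_{\kappa'}(s_3)}{\wp_{\kappa'}(s_1\kappa')}.
\end{equation}
Since $\tau,\kappa,\kappa'\in\operatorname{int}D$, all three ratios have positive imaginary part by Lemma~\ref{lem:ratio}. This contradicts Lemma~\ref{lem:cyclic}.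
\end{proof}

\section{Two metric lemmas}\label{sec:metric}

When the images of a curve do not shrink we need to know, first, that they do not grow, and second, what happens when the iterates come back close to the identity. The first point is settled by the fact that the iterates omit a lattice. Recall Bloch's theorem: there is an absolute constant $\mathcal{B}>0$ such that, for every holomorphic $h$ on a disc $B(z,r)$, the image contains a disc of radius at least $\mathcal{B}\,r\,|h'(z)|$.

\begin{lemma}\label{lem:bloch}
Let $f=\wp_\Omega+b$, $F=F(f)$, $J=J(f)$. There is $C=C(\Omega)$ such that $|(f^n)'(z)|\le C/\operatorname{dist}(z,J\cap\mathbb{C})$ for all $n\ge0$ and $z\in F$.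
\end{lemma}

\begin{proof}
Let $r=\operatorname{dist}(z,J\cap\mathbb{C})$. On $B(z,r)\subset F$ the map $f^n$ is holomorphic with values in $\mathbb{C}\setminus\Omega$. Every point of $\mathbb{C}$ is within $|\omega_1|+|\omega_2|$ of $\Omega$, so a disc in $\mathbb{C}\setminus\Omega$ has radius at most $|\omega_1|+|\omega_2|$. Take $C=(|\omega_1|+|\omega_2|)/\mathcal{B}$.
\end{proof}

For the second point recall that a domain $U\subset\mathbb{C}$ that omits at least two points is covered by the unit disc and inherits a \emph{hyperbolic distance} $d$. It induces the usual topology, $(U,d)$ is complete, $d$-closed and $d$-bounded sets are compact, and holomorphic maps $U\to U$ do not increase $d$ (Schwarz--Pick).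

\begin{lemma}\label{lem:recurrent}
Let $U\subset\mathbb{C}$ be a domain that omits at least two points, and let $T:U\to U$ be holomorphic. Suppose that there are $k_j\to\infty$ with $T^{k_j}(x)\to x$ for every $x\in U$. Then
\begin{itemize}
\item[(a)] $T$ is a bijective isometry of $(U,d)$, and $T^{-k_j}(x)\to x$ for every $x\in U$;
\item[(b)] for every $x\in U$ the orbit $\{T^nx:n\ge0\}$ has compact closure in $U$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $k_j\ge1$ we have $d(T^{k_j}x,T^{k_j}y)\le d(Tx,Ty)\le d(x,y)$, and the left side tends to $d(x,y)$. So $T$ preserves $d$; in particular it is injective, hence nonconstant, and $T(U)$ is open. As an isometric image of a complete space, $T(U)$ is closed. So $T(U)=U$. Finally $d(T^{-k_j}x,x)=d(x,T^{k_j}x)\to0$.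

(b) Call $n\ge0$ a \emph{return time} if $d(T^nx,x)\le1$. The hypothesis gives infinitely many return times; we show that their gaps are bounded. The set $\{T^nx:n\text{ a return time}\}$ lies in a compact ball, so it is covered by finitely many balls of radius $\frac12$ about points $T^{l_1}x,\dots,T^{l_\nu}x$ with $l_i\ge0$. Choose $k>\max_il_i$ with $d(T^kx,x)<\frac12$. If $n$ is a return time and $d(T^nx,T^{l_i}x)<\frac12$, then, applying the isometry $T^{k-l_i}$,
\[
d(T^{n+k-l_i}x,x)\le d(T^{n+k-l_i}x,T^kx)+d(T^kx,x)=d(T^nx,T^{l_i}x)+d(T^kx,x)<1 .
\]
So $n+k-l_i$ is a return time, and $0<k-l_i\le k$. Since $0$ is a return time, every $n\ge0$ has the form $n'+a$ with $n'$ a return time and $0\le a\le k$, and then $d(T^nx,x)\le d(T^{n'}x,x)+d(T^ax,x)\le1+\max_{0\le a\le k}d(T^ax,x)$. The orbit is $d$-bounded, so its closure is compact.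
\end{proof}

Recurrence is needed in (b): the translation $z\mapsto z+1$ is a bijective isometry of the upper half-plane whose orbits leave every compact set.

\section{Proof of the criterion}\label{sec:proof}

Let $f=\wp_\Omega+b$ satisfy \eqref{eq:H}, put $F=F(f)$ and $J=J(f)$, and suppose that $J$ is disconnected: $J=J_1\sqcup J_2$ with $J_1,J_2$ nonempty and compact and $\infty\in J_1$. We produce a curve in $F$ around a pole. The half-plane principle shows that its images stay pinned to the three lines, so they neither shrink nor escape. This forces the iterates to return to the identity on a Fatou component, and we reach a contradiction whether or not later images surround a pole.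

\subsection*{Step 1: a curve in $F$ around a pole}
The set $J_2$ is a compact subset of the plane open set $\mathbb{C}\setminus J_1$. By \cite[Theorem~13.5]{rudin} there is a cycle of closed polygonal curves in $\mathbb{C}\setminus(J_1\cup J_2)=F$ with index $1$ about every point of $J_2$. So one closed polygonal curve $\gamma\subset F$ has nonzero index about some point of $J_2$. The index vanishes on the unbounded component of $\mathbb{C}\setminus\gamma$, so this point lies in the open set $K(\gamma)\setminus\gamma$, and $K(\gamma)$ contains prepoles by Lemma~\ref{lem:prepoles}(b).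

A prepole inside $\gamma$ becomes a pole inside an image of $\gamma$. Let $m\ge1$ be least such that $f^m(z)=\infty$ for some $z\in K(\gamma)$, and fix such a $z$. For $0\le j\le m-2$ the compact set $f^j(K(\gamma))$ lies in $\mathbb{C}\setminus\Omega$, so $f^{m-1}$ is holomorphic near $K(\gamma)$. Put $\beta=f^{m-1}(\gamma)$. By Lemma~\ref{lem:fill}, $f^{m-1}(z)\in\Omega\cap K(\beta)$. Thus $\beta\subset F$ is a piecewise smooth closed curve with $K(\beta)\cap\Omega\neq\emptyset$. For $n\ge0$ put $\beta_n=f^n(\beta)\subset F$, and let $V_n$ be the Fatou component that contains $\beta_n$. Then $f(V_n)\subset V_{n+1}$.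

\subsection*{Step 2: for all $n\ge1$, the curve $\beta_n$ meets each of $L_1,L_2,L_3$}
Otherwise Proposition~\ref{prop:halfplane}, applied to $X=\beta_1$ and $N=n-1$, puts $\beta_1$ in a central half-plane $H$, and $K(\beta_1)\subset H$ by (K3). But $c_1,c_2,c_3\in K(\beta_1)$ by Lemma~\ref{lem:critical}, which contradicts \eqref{eq:crit}. This is the only step that uses \eqref{eq:H}.

\subsection*{Step 3: the curves stay in an annulus}
The compact set $\beta$ has positive distance from $J\cap\mathbb{C}$, so by Lemma~\ref{lem:bloch} the lengths of the curves $\beta_n$, parametrized by $f^n$ along $\beta$, are at most some $\ell$. Let $\phi\in(0,\frac\pi2]$ be the angle between $L_1$ and $L_2$. For $n\ge1$ choose $z_i\in\beta_n\cap L_i$, $i=1,2$. Then $\ell\ge|z_1-z_2|\ge\operatorname{dist}(z_1,L_2)=|z_1|\sin\phi$. So $|z|<R$ on $\beta_n$ for all $n\ge1$, with any $R>\ell+\ell/\sin\phi$. Since $0$ is a pole, there is $\delta>0$ with $|f(z)|\ge R$ for $|z|<\delta$. As $f(\beta_n)=\beta_{n+1}$, we obtain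
\begin{equation}\label{eq:annulus}
\beta_n\subset\{\delta\le|z|<R\}\qquad(n\ge1).
\end{equation}

\subsection*{Step 4: a nonconstant limit function}
The iterates form a normal family on $V_0$. Passing to a subsequence of $(j^2)_{j\ge1}$, we find $1\le n_1<n_2<\cdots$ with $n_{j+1}-n_j\to\infty$ and $f^{n_j}\to g$ locally uniformly on $V_0$ in the spherical metric. By \eqref{eq:annulus}, $|g|\le R$ on $\beta$, so $g$ is holomorphic. If $g\equiv a$, then $f^{n_j}\to a$ uniformly on $\beta$. By Step~2, $a$ is a limit of points of $L_1$ and of points of $L_2$, so $a\in L_1\cap L_2=\{0\}$, contrary to \eqref{eq:annulus}. So $g$ is nonconstant. This step contains the model case of Section~\ref{sec:rect}.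

\subsection*{Step 5: return to the identity}
If $f^{n_j}$ and $f^{n_{j+1}}$ are both close to $g$, then $f^{n_{j+1}-n_j}$ nearly fixes the points of the open image of $g$. To make this precise, fix $z_0\in\beta$. By Hurwitz's theorem $g(z_0)\in f^{n_j}(V_0)\subset V_{n_j}$ for all large $j$. After dropping finitely many $j$ and renumbering, all $V_{n_j}$ equal the Fatou component $U$ that contains $g(z_0)$. Put $m_j=n_{j+1}-n_j\to\infty$. Then $f^{m_j}(U)\subset U$. Let $p\ge1$ be least with $f^p(U)\subset U$. Writing $m_j=k_jp+a$ with $0\le a<p$, we see that $f^a(U)$ meets $U$, hence lies in $U$, so $a=0$. Put $T=f^p|_U:U\to U$; thus $f^{m_j}|_U=T^{k_j}$ and $k_j\to\infty$.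

By normality on $U$, $f^{m_j}\to h$ locally uniformly in the spherical metric as $j\to\infty$ through an infinite set of indices; from now on $j$ runs through this set, and $n_1$ keeps its meaning. Let $N\subset V_0$ be a neighborhood of $z_0$ with $g(N)\subset U$. For $z\in N$ we have $f^{n_j}(z)\to g(z)\in U$, so
\[
h(g(z))=\lim_jf^{m_j}(f^{n_j}(z))=\lim_jf^{n_{j+1}}(z)=g(z).
\]
Thus $h$ is the identity on the open set $g(N)$. It is therefore holomorphic, and by the identity theorem $T^{k_j}=f^{m_j}\to\mathrm{id}$ on $U$. Lemma~\ref{lem:recurrent} applies to $T$, since $U\subset\mathbb{C}\setminus\Omega$. Moreover,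
\begin{equation}\label{eq:inj}
f^n\text{ is injective on }U\text{ for every }n\ge0,
\end{equation}
because $f^n(x)=f^n(x')$ implies $f^{m_j}(x)=f^{m_j}(x')$ as soon as $m_j\ge n$, and hence $x=x'$ in the limit.

\subsection*{Step 6: for $n\ge n_1$, $K(\beta_n)\cap\Omega=\emptyset$}
Suppose that $K(\beta_n)\cap\Omega\neq\emptyset$ for some $n\ge n_1$. By Lemma~\ref{lem:sym} there are $z\neq z'$ in $\beta_n$ with $f(z)=f(z')$. Write $z=f^{n-n_1}(x)$ and $z'=f^{n-n_1}(x')$ with $x,x'\in\beta_{n_1}\subset U$. Then $x\neq x'$ and $f^{n-n_1+1}(x)=f^{n-n_1+1}(x')$, which contradicts \eqref{eq:inj}.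

\subsection*{Step 7: the critical orbits stay away from $J$}
After the last time at which a curve surrounds a pole, the whole region inside the curve is in the Fatou set, and it contains the critical values. Let $q\ge0$ be the largest index with $K(\beta_q)\cap\Omega\neq\emptyset$; the index $0$ qualifies, and $q<n_1$ by Step~6. By Lemma~\ref{lem:critical}, $c_1,c_2,c_3\in K(\beta_{q+1})$. For $n\ge q+1$ the map $f$ is holomorphic near $K(\beta_n)$, so $f(K(\beta_n))\subset K(\beta_{n+1})$ by Lemma~\ref{lem:fill}. Hence all iterates are finite on $K(\beta_{q+1})$. Its interior lies in $F$ by Lemma~\ref{lem:prepoles}(a), and its boundary lies in $\beta_{q+1}\subset F$ by (K1). By (K2) it is connected, so $K(\beta_{q+1})\subset V_{q+1}$. Therefore $c_i\in V_{q+1}$, and $x_i=f^{n_1-q-1}(c_i)\in V_{n_1}=U$.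

By Lemma~\ref{lem:recurrent}(b), the $T$-orbits of $x_1,x_2,x_3$ lie in a compact set $Q^*\subset U$. So their $f$-orbits lie in $\bigcup_{0\le i<p}f^i(Q^*)$, a compact subset of $F$. Let $P_0=\bigcup_{n\ge0}f^n(\{c_1,c_2,c_3\})$. Apart from finitely many points of $F$, the set $P_0$ lies in that compact set. Hence
\begin{equation}\label{eq:P}
P=\overline{P_0}\text{ is a compact subset of }F,\qquad f(P_0)\subset P_0 .
\end{equation}

\subsection*{Step 8: inverse branches at a boundary point of $U$}
The only obstruction to continuing a branch of $f^{-n}$ is the set $P_0$. By \eqref{eq:P} it is far from $\partial U$, so the inverses of $f^{m_j}|_U$ extend across $\partial U$. They still tend to the identity there, and this is incompatible with the presence of prepoles.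

Since $\emptyset\neq U\neq\mathbb{C}$, there is $\zeta\in\partial U\cap\mathbb{C}$, and $\zeta\in J$ because $U$ is a component of the open set $F$. Choose a disc $B=B(\zeta,r)$ with $B\cap P=\emptyset$ and a point $u\in U\cap B$, and let $W$ be the component of $U\cap B$ that contains $u$. Let $S_j=T^{-k_j}:U\to U$. It is holomorphic, and $S_j(x)\to x$ for $x\in U$ by Lemma~\ref{lem:recurrent}(a).

Let $\psi:B\to\mathbb{C}$ be holomorphic with $\psi(B)\cap P_0=\emptyset$, and let $y\in f^{-1}(\psi(u))$. Then $\psi$ omits $c_1,c_2,c_3$. As $B$ is simply connected, (W4) gives a holomorphic lift $\tilde\psi:B\to\mathbb{C}$ with $f\circ\tilde\psi=\psi$ and $\tilde\psi(u)=y$. Also $\tilde\psi(B)\cap P_0=\emptyset$, because $f(P_0)\subset P_0$; so the lifting can be repeated. Fix $j$. Starting from $g_0=\mathrm{id}_B$, we obtain holomorphic maps $g_1,\dots,g_{m_j}:B\to\mathbb{C}\setminus P_0$ with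
\[
f\circ g_l=g_{l-1},\qquad g_l(u)=f^{m_j-l}(S_j(u))\qquad(1\le l\le m_j).
\]
The prescribed values are consistent, since $f(f^{m_j-l}(S_ju))=f^{m_j-l+1}(S_ju)$ and $f^{m_j}(S_ju)=u$. Put $G_j=g_{m_j}$. Then $f^i\circ G_j=g_{m_j-i}$ is finite on $B$ for $0\le i\le m_j$, and $f^{m_j}\circ G_j=\mathrm{id}_B$. Since $G_j(u)=S_j(u)\in U$, both $G_j$ and $S_j$ map a neighborhood of $u$ into $U$, where $f^{m_j}$ is injective; both are right inverses of $f^{m_j}$, so they agree near $u$. By the identity theorem $G_j=S_j$ on $W$.

The maps $G_j$ omit $c_1,c_2,c_3$, so they form a normal family on $B$. They converge to the identity at each point of $W$, so every limit of a subsequence is the identity on $W$ and hence on $B$. Thus $G_j\to\mathrm{id}$ locally uniformly on $B$. For large $j$, $|z-\zeta|=\frac34r$ and $w\in B(\zeta,\frac r2)$,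
\[
|G_j(z)-z|<\tfrac r4<|z-w|.
\]
By Rouch\'e's theorem $G_j-w$ has a zero in $B$, so $G_j(B)\supset B(\zeta,\frac r2)$. Therefore $f,\dots,f^{m_j}$ are finite on $B(\zeta,\frac r2)$ for all large $j$. As $m_j\to\infty$, this disc contains no prepole, although $\zeta\in J$. This contradicts Lemma~\ref{lem:prepoles}(b).

Hence $J$ is connected. This proves Theorem~\ref{thm:criterion}, and with Proposition~\ref{prop:arcs} it proves Theorem~\ref{thm:main}. \qed

\section{Complements}\label{sec:complements}

\subsection*{The critical values}
The introduction observed that a Fatou component containing $e_1,e_2,e_3$ would have to bend around the pole $0$. No such component exists.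

\begin{corollary}\label{cor:crit}
No Fatou component of $\wp_\Omega$ contains all three critical values $e_1,e_2,e_3$.
\end{corollary}

\begin{proof}
Suppose that the component $V$ does. By Theorem~\ref{thm:main}, $V\subset\mathbb{C}\setminus\Omega$ is simply connected. Let $\chi$ be a Riemann map from the unit disc onto $V$, choose $r<1$ with $e_1,e_2,e_3\in\chi(\{|\xi|<r\})$, and let $\Gamma=\chi(\{|\xi|=r\})$, a Jordan curve in $V$. The set $E=\hat{\mathbb{C}}\setminus\chi(\{|\xi|<r\})$ is a closed disc with boundary $\Gamma$; it has $\infty$ in its interior and contains no $e_i$. Let $\tilde E$ be its preimage under the induced map $\mathbb{C}/\Omega\to\hat{\mathbb{C}}$. Then $\tilde E\setminus\{0\}\to E\setminus\{\infty\}$ is a two-sheeted covering of a punctured closed disc. It is connected, because the pole is double, so that a small loop once around $\infty$ lifts to a path that does not close. It is therefore equivalent to $\xi\mapsto\xi^2$ on the punctured closed unit disc, and $\tilde E$ is a closed disc with $0$ in its interior and boundary over $\Gamma$. Being simply connected, $\tilde E$ lifts homeomorphically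 to a closed disc $\Delta\subset\mathbb{C}$ with $0$ in its interior. By Lemma~\ref{lem:prepoles}(c), $\partial\Delta\subset\wp_\Omega^{-1}(V)\subset F(\wp_\Omega)$. So $J(\wp_\Omega)$ is the disjoint union of its relatively open parts in $\operatorname{int}\Delta$ and in $\hat{\mathbb{C}}\setminus\Delta$, which contain $0$ and $\infty$. This contradicts Theorem~\ref{thm:main}.
\end{proof}

\subsection*{Perturbing the constant term}
For $\tau\in\operatorname{int}D$ the inequalities of Section~\ref{sec:arcs} are strict. If they remain strict at both ends of the arcs, compactness makes \eqref{eq:H} stable under small changes of $b$.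

\begin{theorem}\label{thm:perturb}
If $\Omega$ is not rectangular, there is $\varepsilon>0$ such that $J(\wp_\Omega+b)$ is connected whenever $\operatorname{dist}(b,\Omega)<\varepsilon$.
\end{theorem}

\begin{proof}
For $\omega_0\in\Omega$, conjugation by $z\mapsto z+\omega_0$ replaces $\wp_\Omega+b$ by $\wp_\Omega+b-\omega_0$. By Theorem~\ref{thm:criterion} it suffices to prove \eqref{eq:H} for all small $b$. Points of $\partial D$ give rectangular lattices, so $\tau\in\operatorname{int}D$. By homogeneity, \eqref{eq:H} for $k\langle1,\tau\rangle$ and $b$ is equivalent to \eqref{eq:H} for $\langle1,\tau\rangle$ and $k^2b$, so let $k=1$.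

For $0<s,t\le\frac12$ and $\operatorname{Im}\sigma>0$ put $A_s(\sigma)=\wp_\sigma(s)$ and $B_t(\sigma)=\wp_\sigma(t\sigma)$. Put also $A_0(\sigma)=1$ and $B_0(\sigma)=\sigma^{-2}$; by (W1) these are the limits of $s^2A_s$ and $t^2B_t$ as $s,t\to0$. All these functions are holomorphic on the upper half-plane, and $B_t(\sigma)=\sigma^{-2}A_t(\kappa(\sigma))$ for $0\le t\le\frac12$.

\emph{Claim: on $\operatorname{int}D$, $A_s\neq0$, $B_t\neq0$ and $\operatorname{Im}(A_s/B_t)>0$ for all $s,t\in[0,\frac12]$.} For $s<\frac12$, $A_s$ has no zero by Lemma~\ref{lem:nonneg}. The function $A_{1/2}$ is the locally uniform limit of $A_s$ as $s\uparrow\frac12$, and it is not identically zero by (L1); by Hurwitz's theorem it has no zero in $\operatorname{int}D$. Since $\kappa(\operatorname{int}D)\subset\operatorname{int}D$, no $B_t$ has a zero there. Lemma~\ref{lem:ratio} and passage to the limit, after multiplying by the positive factors $s^2$ or $t^{-2}$ where the limit parameter is $0$, give $\operatorname{Im}(A_s/B_t)\ge0$. By the minimum principle, this harmonic function is positive or identically zero. In the second case $A_s/B_t$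 is a real constant $c$, and $A_s=cB_t$ on the whole upper half-plane. We test this on $\sigma=1+iY$, where $A_s>0$ for all $s\in[0,\frac12]$ by Lemma~\ref{lem:rect}; so $B_t(1+iY)$ must be real and nonzero. If $0<t<\frac12$, then $\operatorname{Im}B_t<0$ by Lemma~\ref{lem:rect}. If $t=0$, then $1/B_0=\sigma^2$ has imaginary part $2Y>0$. If $t=\frac12$, then $B_{1/2}(1+i)=\wp_{\langle1,i\rangle}(\frac{1+i}2)=0$ by Remark~\ref{rem:square}. Each case is a contradiction, and the claim follows.

Suppose that \eqref{eq:H} fails for some sequence $b_n\to0$. Then there are $|u_n|=1$ and $s_{i,n}\in(0,\frac12]$ with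
\[
\operatorname{Re}\bigl(\bar u_n(\wp_\tau(s_{i,n}v_i)+b_n)\bigr)>0\qquad(i=1,2,3).
\]
Pass to a subsequence with $u_n\to u$ and $s_{i,n}\to s_i\in[0,\frac12]$. Put $d_i=\wp_\tau(s_iv_i)$ if $s_i>0$ and $d_i=v_i^{-2}$ if $s_i=0$. Taking limits, after multiplying by $s_{i,n}^2$ if $s_i=0$, we get $\operatorname{Re}(\bar ud_i)\ge0$ for $i=1,2,3$. The identities \eqref{eq:rotate} persist at parameter $0$, since $\tau^{-2}\kappa^{-2}=(\tau-1)^{-2}$ and $(\tau-1)^{-2}\kappa'^{-2}=1$. So
\[
d_1=A_{s_1}(\tau)=\frac{B_{s_1}(\kappa')}{(\tau-1)^2},\qquad d_2=B_{s_2}(\tau)=\frac{A_{s_2}(\kappa)}{\tau^2},\qquad d_3=\frac{B_{s_3}(\kappa)}{\tau^2}=\frac{A_{s_3}(\kappa')}{(\tau-1)^2}.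
\]
The claim at $\tau$, $\kappa$, $\kappa'$ shows that $d_i\neq0$ and that $d_1/d_2$, $d_2/d_3$, $d_3/d_1$ have positive imaginary part. This contradicts Lemma~\ref{lem:cyclic}.
\end{proof}

\begin{remark}
For $\Omega=\langle X,iY\rangle$ the critical values $e_1,e_2,e_3$ are real by the proof of Lemma~\ref{lem:rect}. For $b=i\eta$ with $\eta>0$ the upper half-plane contains $c_1,c_2,c_3$, so \eqref{eq:H} fails for arbitrarily small $b$. This is why the method excludes rectangular lattices in Theorem~\ref{thm:perturb}; it gives no information on $J(\wp_\Omega+b)$ for such $b$.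
\end{remark}

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{Dynamical Properties of Weierstrass Elliptic Functions on Square Lattices},
\texttt{https://cdr.lib.unc.edu/\allowbreak indexablecontent/\allowbreak uuid:37c52e2f-decd-4596-9dca-ef439320ab36?dl=true}

\bibitem{rudin}
Rudin, \emph{Real and Complex Analysis}.

\end{thebibliography}
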